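\title{The tree number of graphs without short cycles}

\begin{abstract}
The tree number $\tau(G)$ of a graph $G$ is the least number of subtrees whose edge sets partition the edge set of $G$. We prove that for every $g\ge 4$, every connected graph on $n$ vertices with no cycle shorter than $g$ satisfies $\tau(G)\le\lfloor n/g\rfloor+1$, and that for all $n\ge g$ this value is attained by a graph of girth $g$. The case $g=4$ proves the conjecture that $\tau(G)\le n/4+1$ for connected graphs of girth $4$. The upper bound comes from a general theorem that reduces bounds on the tree number to an edge count. Its proof combines the matroid union theorem with an exchange argument.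
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, undirected, and without loops or multiple edges. We write $|G|$ for the number of vertices and $e(G)$ for the number of edges of a graph $G$. The \emph{girth} of $G$ is the length of a shortest cycle. A \emph{tree decomposition} of $G$ is a family of subtrees of $G$ whose edge sets partition $E(G)$, and the \emph{tree number} $\tau(G)$ is the least number of trees in a tree decomposition. A tree with at least one edge has tree number $1$. A cycle has tree number $2$: it is not a tree, and it splits into two paths. How large can $\tau(G)$ be for a connected graph with a given number of vertices and a given girth?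

A tree is acyclic and connected, and each of the two properties can force a graph to need many trees. Since a subtree of $G$ has at most $|G|-1$ edges,
\begin{equation}\label{eq:density}
\tau(G)\ge \frac{e(G)}{|G|-1}\qquad\text{if } |G|\ge 2 .
\end{equation}
The complete bipartite graph $K_{2h,2h}$ with $h\ge1$ has girth $4$, has $n=4h$ vertices, and has $4h^2>h(n-1)$ edges, so it needs at least $h+1=n/4+1$ trees. Connectivity is an obstacle even in sparse graphs. Take $m$ disjoint cycles of length $g$ and join consecutive ones by single edges. Every cycle needs two trees, and only one tree can pass from a cycle to the next, so this chain on $n=gm$ vertices needs $m+1=n/g+1$ trees (Proposition~\ref{prop:chain}).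

The following upper bounds for connected graphs are known: $\tau(G)\le\lceil |G|/2\rceil$ in general, $\tau(G)\le\lceil |G|/g\rceil+1$ if $G$ has girth $g\ge5$, and $\tau(G)\le\lceil(|G|-1)/3\rceil+1$ if $G$ has girth $4$. For $g\ge5$ the chains meet the upper bound whenever $g$ divides $|G|$. For $g=3$ the pattern breaks, because dense graphs beat the chains: \eqref{eq:density} gives $\tau(K_5)\ge 3>\lfloor 5/3\rfloor+1$. For $g=4$ the two examples above give the same value $n/4+1$, and this is the value conjectured in~\cite{girth}:
\begin{quote}
\emph{If $G$ is a connected graph of girth $4$, then $\tau(G)\le |G|/4+1$.}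
\end{quote}
We prove the conjecture and determine the extremal value for every girth $g\ge4$.

\begin{theorem}\label{thm:girth}
Let $g\ge4$. Every connected graph $G$ with no cycle of length less than $g$ satisfies $\tau(G)\le\lfloor|G|/g\rfloor+1$. For all $n\ge g$ there is a connected graph $G$ of girth $g$ on $n$ vertices with $\tau(G)=\lfloor n/g\rfloor+1$.
\end{theorem}

Thus for $g\ge4$ and $n\ge g$ the maximum of $\tau$ over connected $n$-vertex graphs of girth $g$ is $\lfloor n/g\rfloor+1$. For $g\ge5$ this sharpens the bound $\lceil n/g\rceil+1$. For $g=4$ it reads as follows.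

\begin{corollary}\label{cor:conj}
Every connected triangle-free graph $G$ satisfies $\tau(G)\le\lfloor|G|/4\rfloor+1$. In particular, $\tau(G)\le|G|/4+1$ for every connected graph $G$ of girth $4$.
\end{corollary}

The girth enters the upper bound only through an edge count, which the next theorem isolates. For $Z\subseteq V(G)$, the induced subgraph $G[Z]$ has vertex set $Z$ and contains the edges of $G$ with both ends in $Z$.

\begin{theorem}\label{thm:general}
Let $\mathcal G$ be a class of graphs closed under taking connected induced subgraphs. Let $s:\mathbb Z_{\ge1}\to\mathbb Z_{\ge0}$ satisfy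
\begin{itemize}
\item[(S)] $s(a)+s(b)\le s(a+b)$ for all $a,b\ge1$;
\item[(D)] if $H\in\mathcal G$ is connected, $N=|H|\ge2$, and $h\ge0$ is an integer with $e(H)\ge h(N-1)+1$, then $h\le s(N)$.
\end{itemize}
Then every connected $G\in\mathcal G$ satisfies $\tau(G)\le s(|G|)+1$.
\end{theorem}

The two conditions answer the two obstacles. Condition (D) is necessary for the conclusion: if $e(H)\ge h(N-1)+1$, then $\tau(H)\ge h+1$ by \eqref{eq:density}, so $\tau(H)\le s(N)+1$ forces $h\le s(N)$. Condition (S) makes room for chains, and it cannot be dropped. Indeed, let $\mathcal G$ be the class of graphs of maximum degree at most $3$ and let $s\equiv1$. Then (D) holds, because $e(H)\le 3N/2<2N-1$ for $N\ge3$ and $e(H)\le1$ for $N=2$. But $\mathcal G$ contains chains of $m$ cycles for every $m$, and these need $m+1$ trees.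

Section~\ref{sec:chains} treats the chains. Section~\ref{sec:example} carries out the main idea of the upper bound on a graph with eight vertices. Section~\ref{sec:matroids} recalls the matroid union theorem, Section~\ref{sec:proof} proves Theorem~\ref{thm:general}, and Section~\ref{sec:density} verifies (D) for graphs without short cycles.

\section{Chains of cycles}\label{sec:chains}

\begin{proposition}\label{prop:chain}
Let $g\ge3$, $m\ge1$ and $p\ge0$. Let $G$ consist of disjoint cycles $Q_1,\dots,Q_m$ of length $g$, one edge $\ell_i$ from $Q_i$ to $Q_{i+1}$ for $1\le i<m$, and $p$ further vertices, each joined by one edge to a vertex of some $Q_i$. Then $G$ is connected, has $gm+p$ vertices and girth $g$, and $\tau(G)=m+1$.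
\end{proposition}

\begin{proof}
Deleting an edge that lies on no $Q_i$ disconnects $G$, so such an edge lies on no cycle, and the cycles of $G$ are exactly $Q_1,\dots,Q_m$. Hence $G$ has girth $g$. Removing one edge from each $Q_i$ leaves a spanning tree, and this tree together with the $m$ removed edges is a decomposition into $m+1$ trees.

For the lower bound, fix a tree decomposition. For a tree $T$ in it, let $a_T$ be the number of cycles $Q_i$ that have an edge in $T$, and let $t$ be the number of trees with $a_T\ge1$. No tree contains all edges of a cycle, so each $Q_i$ has edges in at least two trees, and $\sum_T a_T\ge 2m$. Let $a_T\ge1$, and let $i\le i'$ be the smallest and the largest index of a cycle with an edge in $T$. Then $i'-i\ge a_T-1$, and $T$ contains $\ell_i,\dots,\ell_{i'-1}$, because every path from $Q_i$ to $Q_{i'}$ uses these edges. So $T$ contains at least $a_T-1$ of the $m-1$ edges $\ell_i$. Since the trees are edge-disjoint,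
\[
2m-t\le\sum_{T:\,a_T\ge1}(a_T-1)\le m-1,
\]
and $t\ge m+1$.
\end{proof}

Given $n\ge g$, write $n=gm+p$ with $m=\lfloor n/g\rfloor\ge1$ and $0\le p<g$. Proposition~\ref{prop:chain} then gives the second assertion of Theorem~\ref{thm:girth}. Without the edges $\ell_i$ the $m$ cycles need $2m$ trees, so the first assertion fails for disconnected graphs.

\section{An example with two cycles}\label{sec:example}

To bound $\tau(G)$ from above it is convenient to fix the number of trees and to cover as many edges as possible. A \emph{$k$-family} in $G$ is a sequence $(T_1,\dots,T_k)$ of pairwise edge-disjoint subtrees of $G$. Each $T_j$ has at least one vertex and may be a single vertex; the same single vertex may occur several times. An edge is \emph{covered} if it lies in some $T_j$, and a $k$-family is \emph{optimal} if no $k$-family covers more edges. Single vertices can be added to a decomposition or discarded from a family, so for $k\ge1$ we have $\tau(G)\le k$ if and only if the optimal $k$-families cover all edges. The task is to improve a family that misses an edge.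

Let $G$ consist of the cycles $z_1z_2z_3z_4$ and $y_1y_2y_3y_4$ and the edge $z_1y_1$, and let $k=\lfloor 8/4\rfloor+1=3$. Consider the $3$-family in Figure~\ref{fig:example}(a):
\[
E(T_1)=\{z_3z_2,\,z_2z_1,\,z_1z_4,\,z_1y_1,\,y_1y_2,\,y_1y_4\},\quad E(T_2)=\{y_2y_3\},\quad E(T_3)=\{y_3y_4\}.
\]
It covers eight of the nine edges and misses $f=z_3z_4$. Only $T_1$ contains an end of $f$, and $T_1+f$ has a cycle, so $f$ cannot be added to any tree. Redistributing edges while keeping the vertex sets of the trees gains nothing either, because trees on $7$, $2$ and $2$ vertices have eight edges in total.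

Such a redistribution can, however, move the uncovered edge. Let $C$ be the edge set of the cycle on $Z=\{z_1,\dots,z_4\}$. For any $c\in C$ we may replace the path $C-f$ inside $T_1$ by the path $C-c$. If another tree contained exactly one end of some $c\in C$, we would move the gap to $c$ and add $c$ to that tree. Here no other tree meets $Z$, so one has to be brought there. The two other trees lie in $Y=\{y_1,\dots,y_4\}$, and two trees suffice to decompose $G[Y]$ without the help of $T_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\begin{scope}
\draw[gray,thin] (0,0)--(0,1);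
\draw[very thick] (0,1)--(1,1)--(1,0)--(0,0) (1,0)--(2,0)--(2,1) (2,0)--(3,0);
\draw[very thick,dashed] (2,1)--(3,1);
\draw[very thick,dotted] (3,1)--(3,0);
\draw plot[only marks,mark=*] coordinates {(0,0) (0,1) (1,0) (1,1) (2,0) (2,1) (3,0) (3,1)};
\node[below] at (0,0) {$z_4$}; \node[above] at (0,1) {$z_3$};
\node[below] at (1,0) {$z_1$}; \node[above] at (1,1) {$z_2$};
\node[below] at (2,0) {$y_1$}; \node[above] at (2,1) {$y_2$};
\node[below] at (3,0) {$y_4$}; \node[above] at (3,1) {$y_3$};
\node[left] at (0,0.5) {$f$}; \node at (1.5,-0.9) {(a)};
\end{scope}
\begin{scope}[xshift=4.3cm]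
\draw[gray,thin] (0,0)--(0,1);
\draw[very thick] (0,1)--(1,1)--(1,0)--(0,0) (1,0)--(2,0);
\draw[very thick,dashed] (2,0)--(2,1)--(3,1);
\draw[very thick,dotted] (3,1)--(3,0)--(2,0);
\draw plot[only marks,mark=*] coordinates {(0,0) (0,1) (1,0) (1,1) (2,0) (2,1) (3,0) (3,1)};
\node[left] at (0,0.5) {$f$}; \node at (1.5,-0.9) {(b)};
\end{scope}
\begin{scope}[xshift=8.6cm]
\draw[very thick] (1,0)--(0,0)--(0,1)--(1,1);
\draw[very thick,dashed] (3,1)--(2,1)--(2,0)--(1,0)--(1,1);
\draw[very thick,dotted] (3,1)--(3,0)--(2,0);
\draw plot[only marks,mark=*] coordinates {(0,0) (0,1) (1,0) (1,1) (2,0) (2,1) (3,0) (3,1)};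
\node at (1.5,-0.9) {(c)};
\end{scope}
\end{tikzpicture}
\caption{Three edge-disjoint trees (solid, dashed, dotted) in two $4$-cycles joined by an edge. (a) The edge $f$ is uncovered and cannot be added to any tree. (b) The dashed and dotted trees take over the right cycle, and $y_1$ becomes a leaf of the solid tree. (c) The solid tree exchanges $z_1z_2$ for $f$, and the dashed tree takes $y_1z_1$ and $z_1z_2$.}
\label{fig:example}
\end{figure}

First replace $T_2,T_3$ by the paths $y_1y_2y_3$ and $y_3y_4y_1$, and delete $y_1y_2$ and $y_1y_4$ from $T_1$ (Figure~\ref{fig:example}(b)). The same eight edges are covered, and $y_1$ is now a leaf of the first tree. Next move the gap from $f$ to $z_1z_2$, an edge of $C$ at the vertex $z_1$ where $Y$ is attached. Finally take the edge $z_1y_1$ from the first tree and give it, together with $z_1z_2$, to the path $y_1y_2y_3$. The paths $z_1z_4z_3z_2$, $y_3y_2y_1z_1z_2$ and $y_3y_4y_1$ cover all nine edges (Figure~\ref{fig:example}(c)).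

In general several trees pass through the region where the gap can move, and the set $C$ of its possible positions is no longer a cycle of $G$. It is a circuit of a matroid, and Lemma~\ref{lem:core} describes it: $C$ spans a vertex set $Z$, each tree contains $Z$ or avoids it, and the $h$ trees that contain $Z$ witness $e(G[Z])\ge h(|Z|-1)+1$. Condition (D) then bounds $h$, condition (S) leaves some component of $G-Z$ with enough trees to decompose itself, and the three moves above apply. In the example, $h=1=\lfloor |Z|/4\rfloor$, and $3-1=\lfloor |Y|/4\rfloor+1$ trees remain for $Y$.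

\section{Matroid union}\label{sec:matroids}

A \emph{matroid} $M$ on a finite set $E$ is given by a family of subsets of $E$, called \emph{independent}, such that $\emptyset$ is independent, subsets of independent sets are independent, and for independent $X,X'$ with $|X|<|X'|$ there is $x\in X'\setminus X$ with $X+x$ independent. Here $X+x=X\cup\{x\}$ and $X-x=X\setminus\{x\}$. The \emph{rank} $r_M(X)$ of $X\subseteq E$ is the largest size of an independent subset of $X$. A \emph{circuit} is a minimal dependent set; thus a circuit $C$ has rank $|C|-1$ and all its proper subsets are independent. We use the following textbook fact: if $I$ is independent and $I+f$ is dependent, then $I+f$ contains exactly one circuit $C$, and $f\in C$. Consequently $I+f-c$ is independent for every $c\in C$, since a circuit inside it would be a second circuit in $I+f$.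

For an edge set $X$ of a graph $G$, the \emph{graph formed by $X$} has edge set $X$ and has the ends of the edges in $X$ as vertices. For $W\subseteq V(G)$, the acyclic subsets of $E(G[W])$ are the independent sets of a matroid on $E(G)$. It is the cycle matroid of $G[W]$, enlarged by the remaining edges of $G$, which lie in no independent set. The rank of $X\subseteq E(G)$ in this matroid is
\begin{equation}\label{eq:rank}
\sum_{K}\,(|K|-1),
\end{equation}
where $K$ runs over the components of the graph formed by $X\cap E(G[W])$. An independent set has at most $|W|-1$ elements, with equality exactly for the edge sets of trees with vertex set $W$.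

\begin{theorem}[Matroid union theorem; Edmonds, Nash-Williams]\label{thm:union}
Let $M_1,\dots,M_k$ be matroids on a finite set $E$ with rank functions $r_1,\dots,r_k$. The sets $F_1\cup\dots\cup F_k$ with $F_j$ independent in $M_j$ are the independent sets of a matroid $M$ on $E$, with rank function
\[
r_M(X)=\min_{A\subseteq X}\Bigl(|X\setminus A|+\sum_{j=1}^k r_j(A)\Bigr).
\]
\end{theorem}

An independent set $X$ of $M$ can be written as $F_1\cup\dots\cup F_k$ with the $F_j$ pairwise disjoint: keep each element in only one $F_j$. Since $|F_j|\le r_j(X)$,
\begin{equation}\label{eq:indep}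
|X|\le\sum_j r_j(X)\qquad\text{for every independent set $X$ of $M$.}
\end{equation}
The rank formula is needed for one consequence: a circuit violates \eqref{eq:indep}, and it does so by exactly one.

\begin{lemma}\label{lem:circuit}
If $C$ is a circuit of the union $M$, then $\sum_j r_j(C)=|C|-1$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:union} there is $A\subseteq C$ with $|C|-1=r_M(C)=|C\setminus A|+\sum_j r_j(A)$, that is, $\sum_j r_j(A)=|A|-1$. By \eqref{eq:indep}, $A$ is dependent, and a dependent subset of the circuit $C$ equals $C$.
\end{proof}

\section{Proof of Theorem~\ref{thm:general}}\label{sec:proof}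

\subsection{The circuit through an uncovered edge}

A \emph{spanning tree of $Z$} means a tree with vertex set $Z$. The first lemma holds in every graph and uses only optimality.

\begin{lemma}\label{lem:core}
Let $(T_1,\dots,T_k)$ be an optimal $k$-family in a graph $G$, and let $f$ be an uncovered edge. Then there are a set $C\subseteq E(G)$ with $f\in C$ and a set $J\subseteq\{1,\dots,k\}$ such that, with $Z$ the set of ends of the edges in $C$, $N=|Z|$ and $h=|J|$, the following hold.
\begin{itemize}
\item[(a)] $Z\subseteq V(T_j)$ for $j\in J$, and $Z\cap V(T_j)=\emptyset$ for $j\notin J$.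
\item[(b)] The graph $(Z,C)$ is connected, and $|C|=h(N-1)+1$.
\item[(c)] For every $c\in C$, the set $C-c$ is the disjoint union of the edge sets of $h$ spanning trees of $Z$.
\item[(d)] For $j\in J$, the graph $T_j[Z]$ is a spanning tree of $Z$, and the edge sets of these $h$ trees partition $C-f$.
\end{itemize}
\end{lemma}

For $h=0$ the set $C$ is the single edge $f$, and no tree contains an end of it. For $h=1$ the set $C$ is a cycle, as in Section~\ref{sec:example}.

\begin{proof}
Put $V_j=V(T_j)$ and $I=\bigcup_j E(T_j)$. To describe all redistributions of edges that keep the vertex sets $V_j$, let $M_j$ be the matroid on $E(G)$ whose independent sets are the acyclic subsets of $E(G[V_j])$, let $r_j$ be its rank function, and let $M$ be the union of $M_1,\dots,M_k$. The set $I$ is independent in $M$ and has $\sum_j(|V_j|-1)$ elements, and no independent set of $M$ is larger. So $I+f$ is dependent. Let $C$ be the unique circuit of $M$ in $I+f$; it contains $f$.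

\emph{Moving the gap.} Let $c\in C$. The set $I+f-c$ is independent in $M$, so it is a disjoint union of sets $F_j$ independent in $M_j$. Since $|F_j|\le|V_j|-1$ for all $j$ and $\sum_j|F_j|=|I|=\sum_j(|V_j|-1)$, each $F_j$ is the edge set of a tree $T_j^c$ with vertex set $V_j$. Thus $(T_1^c,\dots,T_k^c)$ is a $k$-family that covers exactly $I+f-c$. It covers $|I|$ edges, so it is optimal. For $c=f$ we take $T_j^f=T_j$.

\emph{Both ends of an edge of $C$ lie in the same trees.} For a vertex $v$ let $L(v)=\{j: v\in V_j\}$. Let $c=uv\in C$. If some $V_j$ contained exactly one of $u,v$, then $T_j^c+c$ would be a tree, and replacing $T_j^c$ by it would give a family covering $|I|+1$ edges. Hence $L(u)=L(v)$. This is the only use of optimality in the proof of the lemma.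

\emph{Connectivity and size.} Let $C_1,\dots,C_p$ be the edge sets of the components of the graph formed by $C$, with vertex sets $Z_1,\dots,Z_p$. By the previous step $L$ is constant on each $Z_i$; let $J_i$ be its value. If $j\in J_i$, then $C_i\subseteq E(G[V_j])$, and if $j\notin J_i$, then no edge of $C_i$ lies in $G[V_j]$. By \eqref{eq:rank}, $r_j(C_i)$ equals $|Z_i|-1$ in the first case and $0$ in the second, and $r_j(C)=\sum_i r_j(C_i)$. Suppose $p\ge2$. Then each $C_i$ is a proper subset of $C$, hence independent in $M$, and \eqref{eq:indep} and Lemma~\ref{lem:circuit} give
\[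
|C|=\sum_i|C_i|\le\sum_i\sum_j r_j(C_i)=\sum_j r_j(C)=|C|-1,
\]
which is absurd. So $p=1$. Put $J=J_1$. Then (a) holds, $r_j(C)=N-1$ for $j\in J$ and $r_j(C)=0$ for $j\notin J$, and Lemma~\ref{lem:circuit} gives $|C|-1=h(N-1)$. This is (b).

\emph{Spanning trees of $Z$.} Let $c\in C$. As $C-c\subseteq I+f-c$, the sets $C\cap E(T_j^c)$ partition $C-c$. The $j$-th of them is independent in $M_j$ and contained in $C$, so it has at most $r_j(C)$ elements. The sizes add up to $|C|-1=\sum_j r_j(C)$, so the $j$-th set has exactly $r_j(C)$ elements. For $j\notin J$ it is empty. For $j\in J$ it is an acyclic set of $N-1$ edges on $Z$, hence the edge set of a spanning tree of $Z$. This proves (c). For $c=f$ and $j\in J$, the forest $T_j[Z]$ contains the spanning tree of $Z$ with edge set $C\cap E(T_j)$ and therefore equals it. This proves (d).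
\end{proof}

\subsection{The trees outside $Z$}

By (a), a tree $T_j$ with $j\notin J$ avoids $Z$, so it lies in a single component of $G-Z$. The next lemma says that in an optimal family with an uncovered edge, no component holds enough of these trees to cover all its own edges and vertices.

\begin{lemma}\label{lem:exchange}
Let $G$ be connected, and let $(T_1,\dots,T_k)$, $f$, $C$, $Z$, $J$ be as in Lemma~\ref{lem:core}. Let $Y$ be the vertex set of a component of $G-Z$, and let $k_Y$ be the number of indices $j\notin J$ with $V(T_j)\subseteq Y$. Then $k_Y<\max\{\tau(G[Y]),1\}$.
\end{lemma}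

\begin{proof}
Suppose that $k_Y\ge1$ and $k_Y\ge\tau(G[Y])$. Then $G[Y]$ has a $k_Y$-family $\mathcal B$ that covers all its edges. Every vertex of $Y$ lies in a tree of $\mathcal B$: if $|Y|\ge2$, it is incident with an edge of the connected graph $G[Y]$, and if $|Y|=1$, every tree of the nonempty family $\mathcal B$ is that vertex. We construct a $k$-family that covers more edges than $(T_1,\dots,T_k)$.

\emph{Clearing $Y$.} We want to hand an edge between $Z$ and $Y$ to a tree of $\mathcal B$. Such an edge may belong to a tree $T_j$ with $j\in J$ that continues into $Y$, and then deleting it cuts $T_j$ in two. So we first withdraw these trees from the interior of $Y$. For $j\in J$, delete from $T_j$ all edges with both ends in $Y$. By (d) the set $Z$ lies in one component of the resulting forest; call it $T_j'$. It has the following properties.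
\begin{itemize}
\item[(i)] $T_j'[Z]=T_j[Z]$, because no edge inside $Z$ was deleted.
\item[(ii)] Every edge of $T_j$ that does not have both ends in $Y$ lies in $T_j'$. This holds if the edge has an end in $Z$. Otherwise both ends lie in another component $Y'$ of $G-Z$; a shortest path in $T_j$ from the edge to $Z$ has all vertices except the last in $Y'$, so none of its edges was deleted.
\item[(iii)] Every vertex $v\in Y$ of $T_j'$ is a leaf of $T_j'$. Indeed, all neighbors of $v$ in $T_j'$ lie in $Z$, and two of them would form a cycle with $v$ and the path joining them in $T_j[Z]$.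
\end{itemize}
Let $\mathcal F$ consist of the trees $T_j'$ with $j\in J$, the $k_Y$ trees of $\mathcal B$, and the trees $T_j$ with $j\notin J$ that lie in components of $G-Z$ other than $Y$. These are $k$ trees. They are pairwise edge-disjoint, since the trees of $\mathcal B$ have all their edges inside $Y$, the others have no edge inside $Y$, and the others are subtrees of distinct $T_j$. All edges inside $Y$ are covered by $\mathcal B$, and by (ii) every other edge that was covered is still covered. So $\mathcal F$ is optimal. Only the trees $T_j'$ meet $Z$, so by (i) and (d) the edges inside $Z$ covered by $\mathcal F$ are those of $C-f$.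

\emph{An edge from $Y$ to $Z$.} Since $G$ is connected and $Y$ is a component of $G-Z$, there is an edge $zv$ with $z\in Z$ and $v\in Y$. Let $B$ be a tree of $\mathcal B$ containing $v$; it avoids $Z$. If $zv$ is not covered by $\mathcal F$, then $B+zv$ is a tree, and replacing $B$ by it covers one more edge, contrary to the optimality of $\mathcal F$. So $zv$ lies in a tree of $\mathcal F$ that meets $Z$, that is, in $T'_{j_0}$ for some $j_0\in J$, and $v$ is a leaf of $T'_{j_0}$ by (iii).

\emph{The exchange.} Handing $zv$ to $B$ gains nothing by itself, but it lets $B$ reach $z$, and the gap can be moved there. Since $z$ is an end of an edge in $C$, choose $zz'\in C$. By (c), partition $C-zz'$ into the edge sets of spanning trees $R_j$ $(j\in J)$ of $Z$. Modify $\mathcal F$ as follows.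
\begin{itemize}
\item For each $j\in J$, replace the edges of $T'_j[Z]$ in $T'_j$ by those of $R_j$. The vertex set and the number of edges do not change, and the graph stays connected because the ends of every removed edge are joined in $R_j$. So the result is a tree.
\item In the tree with index $j_0$, delete $v$ and the edge $zv$. The previous step did not change the edges at $v\notin Z$, so $v$ is still a leaf, and a tree remains.
\item Replace $B$ by $B+vz+zz'$. This is a tree because $v\in V(B)$ and $z,z'\notin V(B)$.
\end{itemize}
The edges inside $Z$ that are now covered are those of $C-zz'$, each by one $R_j$, and $zz'$, by the tree grown from $B$ only. Among the edges not inside $Z$, the only change is that $zv$ has passed from one tree to another. So the new trees form a $k$-family. Inside $Z$ it covers $C$ where $\mathcal F$ covered $C-f$, and elsewhere it covers the same edges as $\mathcal F$. This contradicts the optimality of $\mathcal F$.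
\end{proof}

\subsection{Counting the trees}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
We use induction on $n=|G|$. For $n=1$ there are no edges and $\tau(G)=0$. Let $n\ge2$ and $k=s(n)+1$, and let $(T_1,\dots,T_k)$ be an optimal $k$-family in $G$. Suppose that an edge $f$ is uncovered, and take $C,Z,J,N,h$ from Lemma~\ref{lem:core}; here $N\ge2$ because $Z$ contains both ends of $f$.

By (b), the graph $G[Z]$ is connected, so it belongs to $\mathcal G$, and it has at least $h(N-1)+1$ edges. By (D), $h\le s(N)$.

Let $Y$ run over the vertex sets of the components of $G-Z$; there are none if $Z=V(G)$. Each $G[Y]$ is connected, belongs to $\mathcal G$, and has fewer than $n$ vertices, so $\tau(G[Y])\le s(|Y|)+1$ by induction. Also $1\le s(|Y|)+1$. Lemma~\ref{lem:exchange} gives $k_Y\le s(|Y|)$.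

Every index $j\notin J$ is counted in exactly one $k_Y$, and $N+\sum_Y|Y|=n$. Applying (S) once for each component, we obtain
\[
s(n)+1=k=h+\sum_Y k_Y\le s(N)+\sum_Y s(|Y|)\le s(n),
\]
a contradiction. So the optimal family covers all edges, and $\tau(G)\le s(n)+1$.
\end{proof}

\begin{remark}
Let $\mathcal G$ be the class of all graphs and $s(n)=\lfloor(n-1)/2\rfloor$. Condition (S) holds since $s(a)+s(b)\le\lfloor(a+b-2)/2\rfloor$. Condition (D) holds since $h(N-1)+1\le N(N-1)/2$ forces $h<N/2$, that is, $h\le\lfloor (N-1)/2\rfloor$. Theorem~\ref{thm:general} therefore recovers the bound $\tau(G)\le\lfloor(n-1)/2\rfloor+1=\lceil n/2\rceil$ for connected graphs on $n$ vertices.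
\end{remark}

\section{Edge density without short cycles}\label{sec:density}

It remains to verify (D) for $s(n)=\lfloor n/g\rfloor$.

\begin{lemma}\label{lem:density}
Let $g\ge4$ and $h\ge0$ be integers. Let $H$ be a graph on $N\ge2$ vertices with no cycle of length less than $g$ and with $e(H)\ge h(N-1)+1$. Then $N\ge gh$.
\end{lemma}

For $g\ge5$ we pass to a subgraph of minimum degree at least $h+1$ and count the vertices near a vertex or an edge. For $g=4$ this is too weak, since $K_{h+1,h+1}$ has minimum degree $h+1$ and only $2h+2<4h$ vertices when $h\ge2$. There we use the edge count directly, through Mantel's theorem: a triangle-free graph on $N$ vertices has at most $N^2/4$ edges.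

\begin{proof}
For $h=0$ there is nothing to prove. Let $h\ge1$.

\emph{The case $g=4$.} If $N\le4h-1$, then $h\ge(N+1)/4$ and
\[
e(H)\ge\frac{(N+1)(N-1)}{4}+1=\frac{N^2+3}{4}>\frac{N^2}{4},
\]
contrary to Mantel's theorem. So $N\ge4h$.

\emph{The case $g\ge5$: minimum degree.} Among the subgraphs $H'$ of $H$ with $N'=|H'|\ge2$ and $e(H')\ge h(N'-1)+1$, choose one with $N'$ smallest. Then $N'\ge3$, because $N'=2$ would require $e(H')\ge h+1\ge2$. If $H'$ had a vertex of degree at most $h$, deleting it would leave $N'-1\ge2$ vertices and at least $h(N'-2)+1$ edges, contrary to the choice of $H'$. So $H'$ has minimum degree at least $h+1$.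

\emph{The case $g\ge5$: counting by distance.} If $g=2r+1$, let $D_0=\{x\}$ for a vertex $x$ of $H'$. If $g=2r$, let $D_0=\{x,y\}$ for an edge $xy$ of $H'$. Let $D_i$ be the set of vertices at distance $i$ from $D_0$ in $H'$. For each vertex of $D_i$ with $i\ge1$ choose a neighbor in $D_{i-1}$ as its parent. The edges from vertices to their parents, together with $xy$ if $g$ is even, form a tree $R$ on $\bigcup_i D_i$. Let $u\in D_i$ and let $uw$ be an edge of $H'$ not in $R$. Then $w\in D_{i'}$ with $i'\le i+1$, and $uw$ forms a cycle with the path from $u$ to $w$ in $R$. This path has length at most $i+i'$ if $g$ is odd and at most $i+i'+1$ if $g$ is even, so the cycle has length at most $2i+2$ or $2i+3$, respectively. This is less than $g$ if $g=2r+1$ and $i\le r-1$, and also if $g=2r$ and $i\le r-2$. For such $i$, every edge at a vertex $u\in D_i$ therefore lies in $R$. At most one of these edges, the one to the parent of $u$ or the edge $xy$, does not lead to a vertex whose parent is $u$. Each vertex has only one parent, so $|D_{i+1}|\ge h|D_i|$ for such $i$. For odd $g$ all neighbors of $x$ lie in $D_1$, so $|D_1|\ge h+1$.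

Let $g=2r+1$ with $r\ge2$. Then $N'\ge1+(h+1)\sum_{i=0}^{r-1}h^i$. We have $1+(h+1)(1+h)-5h=(h-1)(h-2)\ge0$ because $h$ is an integer, and each of the $r-2$ terms $(h+1)h^i$ with $i\ge2$ is at least $2h$. Hence $N'\ge5h+2h(r-2)=gh$.

Let $g=2r$ with $r\ge3$. Then $N'\ge2\sum_{i=0}^{r-1}h^i$. We have $2(1+h+h^2)-6h=2(h-1)^2\ge0$, and each of the $r-3$ terms $2h^i$ with $i\ge3$ is at least $2h$. Hence $N'\ge6h+2h(r-3)=gh$.

In both cases $N\ge N'\ge gh$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:girth}]
Let $\mathcal G$ be the class of graphs with no cycle of length less than $g$; it is closed under taking subgraphs. Let $s(n)=\lfloor n/g\rfloor$. Condition (S) holds because $s(a)+s(b)$ is an integer that is at most $(a+b)/g$. Condition (D) holds by Lemma~\ref{lem:density}, since $N\ge gh$ means $h\le\lfloor N/g\rfloor$. Theorem~\ref{thm:general} gives the upper bound. The graphs that attain it were constructed in Section~\ref{sec:chains}.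
\end{proof}

Corollary~\ref{cor:conj} is the case $g=4$, in which $\mathcal G$ is the class of triangle-free graphs.

\begin{thebibliography}{9}
\bibitem{girth}
\emph{The tree number of a graph with a given girth},
\texttt{https://page-one.springer.com/\allowbreak pdf/\allowbreak preview/\allowbreak 10.1007/\allowbreak BF01848836},
doi:10.1007/bf01848836.
\end{thebibliography}
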